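# Cut numbers, random paths and a vanishing ratio on Sierpinski carpets

## 1. Separating the two sides of a carpet

Divide the unit square into nine equal squares, discard the middle one, and repeat inside each of the eight squares that remain. After $m$ steps there are $8^m$ squares of side $3^{-m}$. Make them the vertices of a graph $G_m$, joining two squares when they share a full side. Let $N_m$ be the least number of edges of $G_m$ whose removal separates the squares touching the left side of the unit square from those touching the right side.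

This number can be found by hand. Index a square by $(a_1,a_2)$ with $0\le a_i<3^m$, and write $a_1,a_2$ in base three. The square is kept exactly when there is no place at which both digits equal $1$. Let $c=(3^m-1)/2$, all of whose digits are $1$. The column $a_1=c$ contains only squares for which $a_2$ has digits in $\{0,2\}$, that is, $2^m$ squares. Each has at most one neighbor on its right, so deleting at most $2^m$ edges separates left from right. Conversely, if $a_2$ has digits in $\{0,2\}$, the whole row with this $a_2$ is kept. This gives $2^m$ disjoint paths from left to right, and each must lose an edge. Hence $N_m=2^m$.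

The argument read $N_m$ in two ways, and both readings carry the first half of these notes. As a *cut*, $N_m$ lets us build subsets of the carpet with small boundary. As a *flow*, it gives a random left-to-right path that visits any given square with probability of order at most $1/N_m$, and such a path forbids functions that are too flat on average. The exponential growth rate of $N_m$ turns out to determine both a topological dimension of the carpet and a critical smoothness exponent of its heat semigroup.

A second object carries the other half. Fix a ball $B$ around a point $x_0$ of the carpet, a function $h$ harmonic in $B$ for the natural diffusion, and let $u(x)$ be the probability of leaving $B$ before hitting $x_0$, starting at $x$. We shall study the ratio $(h-h(x_0))/u$ near $x_0$. That it tends to zero at a power rate is what makes the heat semigroup smoother than a direct estimate shows.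

**Definition (carpet).** Let $n\ge2$, $l\ge3$. Let $F_1\subset[0,1]^n$ be a union of $m_F$ closed cubes of the grid of side $1/l$, and let $H$ be the group of isometries of $[0,1]^n$ (permutations of coordinates composed with reflections $x_i\mapsto1-x_i$). We assume:

* (H1) $F_1$ is invariant under $H$;
* (H2) $\mathrm{int}\,F_1$ is connected;
* (H3) if $k\ge1$ and $B\subset[0,1]^n$ is a cube of side $2l^{-k}$ which is a union of $2^n$ grid cubes of side $l^{-k}$, then $\mathrm{int}(F_1\cap B)$ is empty or connected;
* (H4) $F_1$ contains the edge $[0,1]\times\{0\}^{n-1}$.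

These are the hypotheses of Barlow–Bass in the form of Barlow–Bass–Kumagai–Teplyaev, J. Eur. Math. Soc. 12 (2010), cited below as [BBKT]. Let $\mathcal S_0=\{[0,1]^n\}$ and let $\mathcal S_1$ be the set of cubes of $F_1$. For a cube $Q$ of side $l^{-k}$ let $\Psi_Q$ be the dilation followed by a translation that maps $[0,1]^n$ onto $Q$, and define $\mathcal S_{k+1}=\{\Psi_Q(q):Q\in\mathcal S_k,\ q\in\mathcal S_1\}$. Put $F_k=\bigcup_{Q\in\mathcal S_k}Q$, $X=\bigcap_kF_k$ and $X_Q=\Psi_Q(X)$ for $Q\in\mathcal S_k$. The cubes of $\mathcal S_{k+m}$ inside $Q\in\mathcal S_k$ are the $\Psi_Q(q)$, $q\in\mathcal S_m$; we call them *subcubes* of $Q$.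

A *facet* is an $(n-1)$-dimensional face. Two cubes of $\mathcal S_m$ are *adjacent* if they share a facet, and a *facet-chain* is a sequence of cubes whose consecutive members are adjacent. For $h\in H$ and $Q\in\mathcal S_k$ we have $h\Psi_Q=\Psi_{hQ}h$, since both maps have the same linear part and map $[0,1]^n$ onto $hQ$. With (H1), induction on $k$ gives $h\mathcal S_k=\mathcal S_k$.

**Definition (cut numbers).** $G_m$ is the graph on $\mathcal S_m$ whose edges are the adjacent pairs. $L_m$ and $R_m$ are the sets of cubes of $\mathcal S_m$ having a facet in $\{x_1=0\}$, respectively $\{x_1=1\}$. For $u:\mathcal S_m\to\mathbb R$ and, in the second formula, $m\ge1$,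
$$D_m(u)=\sum_{\{q,q'\}\in E(G_m)}|u(q)-u(q')|,\qquad N_m=\min\{D_m(u):u=0\text{ on }L_m,\ u=1\text{ on }R_m\}.\tag{1}$$

This is the number from the opening. Truncating $u$ to $[0,1]$ does not increase $D_m(u)$, and then $D_m(u)=\int_0^1D_m(1_{\{u>s\}})\,ds$, where every $1_{\{u>s\}}$ with $0\le s<1$ is admissible. So the minimum is attained at an indicator, and $N_m$ is the least number of edges separating $L_m$ from $R_m$.

Two bounds are immediate. Each $q\in L_m$ has at most one neighbor outside $L_m$, so the choice $u=1_{L_m^c}$ gives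
$$N_m\le\#L_m=(\#L_1)^m,\qquad \#L_1<m_F .\tag{2}$$
The last inequality holds because $L_1$ and $R_1$ are disjoint and, by (H4) and (H1), nonempty. The hypotheses as stated allow the full cube $F_1=[0,1]^n$. There the $l^{(n-1)m}$ straight rows show $N_m\ge l^{(n-1)m}$, and (2) shows equality.

**Measure.** Let $\mathbf d_f=\log m_F/\log l$ and let $\mu$ be the normalized $\mathbf d_f$-dimensional Hausdorff measure on $X$. The part of $X$ in a facet of $[0,1]^n$ is covered by $(\#L_1)^m$ cubes of level $m$, each carrying a scaled copy of $X$ whose measure is $m_F^{-m}$ times that of $X$. Since $\#L_1<m_F$, this part is null. Two different cubes of $\mathcal S_k$ meet in a face of each, so overlaps $X_Q\cap X_{Q'}$ are null, and $\mu(X_Q)=l^{-k\mathbf d_f}$ for $Q\in\mathcal S_k$. Moreover $\mu$ is Ahlfors regular: $cr^{\mathbf d_f}\le\mu(B(x,r))\le Cr^{\mathbf d_f}$ for $x\in X$, $0<r\le1$, where $B(x,r)$ is the open ball in $X$.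

## 2. Heat semigroup, Besov exponent, topological Hausdorff dimension

Throughout, $|\cdot|$ is the Euclidean norm, $d(x,y)=|x-y|$, and $C,c>0$ are constants that may change from line to line. We write $\beta=\mathbf d_W$ for the walk dimension and $\beta'=\beta/(\beta-1)$.

**Recalled facts on the diffusion** (Barlow–Bass, Canad. J. Math. 51 (1999); [BBKT]). The carpet carries a self-similar local regular Dirichlet form, unique up to constants. Its semigroup $P_t$ is the semigroup of a conservative Feller diffusion $(X_t,\mathbb P_x)$ with continuous paths and a symmetric, jointly continuous kernel $p_t(x,y)$, and for $0<t\le1$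
$$c_1t^{-\mathbf d_f/\beta}e^{-c_2(|x-y|^\beta/t)^{1/(\beta-1)}}\le p_t(x,y)\le c_3t^{-\mathbf d_f/\beta}e^{-c_4(|x-y|^\beta/t)^{1/(\beta-1)}},\qquad\beta>1.\tag{3}$$
Since $p_t(x,y)=\int p_{t-1}(x,z)p_1(z,y)\,d\mu(z)$, we have $p_t\le\sup p_1$ for $t\ge1$. Spending half of the exponent in (3) and summing the rest over the shells $it^{1/\beta}\le|x-y|<(i+1)t^{1/\beta}$ with Ahlfors regularity gives, for $0<t\le1$, $r\ge0$,
$$\int_{\{|x-y|\ge r\}}p_t(x,y)\,d\mu(y)\le C\exp\big(-c\,(r\,t^{-1/\beta})^{\beta'}\big).\tag{4}$$

**Definition (Besov spaces).** For $p\ge1$, $\alpha>0$, $\mathbf B^{p,\alpha}(X)$ is the space of $f\in L^p(X,\mu)$ with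
$$\|f\|_{p,\alpha}=\sup_{t>0}t^{-\alpha}\Big(\int_X\int_X|f(x)-f(y)|^pp_t(x,y)\,d\mu(y)\,d\mu(x)\Big)^{1/p}<\infty,$$
and $\alpha_1^*=\sup\{\alpha>0:\mathbf B^{1,\alpha}(X)\text{ contains non-constant functions}\}$.

For $p=1$ and $f=1_W$ the double integral is the mass that $p_t$ carries across the boundary of $W$. Only points within about $t^{1/\beta}$ of the boundary count, so if the $\rho$-neighborhood of $\partial W$ has measure at most $C\rho^b$, the integral is of order at most $t^{b/\beta}$. This is Lemma 7.2 below.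

**Definition (topological Hausdorff dimension, Balka–Buczolich–Elekes).**
$$\mathbf d_{tH}=\inf\{d:\ X\text{ has a basis of open sets }U\text{ with }\dim_H\partial U\le d-1\}.$$

For the interval $[0,1]$ this number is $1$: intervals have finite boundaries, of dimension $0$, and the boundary of a small nonempty open set is not empty. For the standard carpet of the opening one bound is easy. Let $c=(a+\frac12)3^{-k}$ with an integer $a$. The line $\{x_1=c\}$ meets only those kept squares of level $k+j$ for which the last $j$ digits of $a_1$ are $1$, hence the last $j$ digits of $a_2$ lie in $\{0,2\}$. There are at most $3^k2^j$ of them, so $\dim_H(X\cap\{x_1=c\})\le\log2/\log3$. The same holds for horizontal lines. Open rectangles with sides on such lines (or outside the unit square) form a basis, so $\mathbf d_{tH}\le1+\log2/\log3$.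

**Definition (weak Bakry–Émery condition).** For $\kappa>0$, $\mathbf{wBE}(\kappa)$ means: there is $C>0$ such that for all $t>0$, $g\in L^\infty(X,\mu)$ and $\mu$-a.e. $x,y\in X$,
$$|P_tg(x)-P_tg(y)|\le C\,\frac{d(x,y)^\kappa}{t^{\kappa/\mathbf d_W}}\,\|g\|_{L^\infty(X,\mu)}.$$

For comparison take the real line with the Gaussian kernel $p_t(x)=(4\pi t)^{-1/2}e^{-x^2/4t}$, so that $\beta=2$ and $\mathbf d_f=1$. Since $\int|p_t'|=2p_t(0)=(\pi t)^{-1/2}$, we get $|P_tg(x)-P_tg(y)|\le|x-y|(\pi t)^{-1/2}\|g\|_\infty$, which is the inequality with $\kappa=1=\mathbf d_W-\mathbf d_f$. No $\kappa>1$ is possible there: for $g=\mathrm{sign}$ the derivative of $P_tg$ at $0$ is $2p_t(0)\ne0$.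

On a carpet with $\mathbf d_W>\mathbf d_f$ (equivalently $\mathbf d_S=2\mathbf d_f/\mathbf d_W<2$), the Barlow–Bass theory yields $\mathbf{wBE}(\mathbf d_W-\mathbf d_f)$; it does not yield $\mathbf{wBE}(\kappa)$ for $\kappa=\mathbf d_W-\mathbf d_f+\mathbf d_{tH}-1$. It is also known that $\alpha_1^*\ge(\mathbf d_f-\mathbf d_{tH}+1)/\mathbf d_W$; we shall prove this again. The conjecture, from "BV and harmonic functions on fractals" (https://alexander-teplyaev.uconn.edu/wp-content/uploads/sites/1703/2023/03/teplyaev-Rome-2023.pdf), says that for generalized Sierpinski carpets $\alpha_1^*=(\mathbf d_f-\mathbf d_{tH}+1)/\mathbf d_W$ and $\mathbf{wBE}(\kappa)$ is valid for some $\kappa>(\mathbf d_W-\mathbf d_f)_+$, where $a_+=\max(a,0)$. Both assertions are true; they are Theorems 1 and 2.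

**Theorem 1.** The limit $\delta:=\lim_m\dfrac{\log N_m}{m\log l}$ exists, $\mathbf d_{tH}=1+\delta$, and
$$\alpha_1^*=\frac{\mathbf d_f-\delta}{\mathbf d_W}=\frac{\mathbf d_f-\mathbf d_{tH}+1}{\mathbf d_W}.$$

**Theorem 2.** $\mathbf{wBE}(\kappa)$ holds for some $\kappa>(\mathbf d_W-\mathbf d_f)_+$.

**Theorem 3.** (a) If $\mathbf{wBE}(\kappa)$ holds, then $\kappa\le\min\{1,\ \mathbf d_W-\mathbf d_f+\mathbf d_{tH}-1\}$. Hence $\kappa_*:=\sup\{\kappa:\mathbf{wBE}(\kappa)\}$ satisfies $(\mathbf d_W-\mathbf d_f)_+<\kappa_*\le\min\{1,\mathbf d_W-\mathbf d_f+\mathbf d_{tH}-1\}$. In particular $\mathbf d_W<\mathbf d_f+1$, $\alpha_1^*<\min\{1,\mathbf d_f/\mathbf d_W\}$ and $\mathbf d_{tH}>1+(\mathbf d_f-\mathbf d_W)_+$.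
(b) $C^{-1}l^{\delta m}\le N_m\le C\,l^{\delta m}$ for all $m\ge1$.

For the standard carpet $N_m=2^m$, so Theorem 1 reads $\mathbf d_{tH}=1+\log2/\log3$ and $\alpha_1^*=\log4/(\mathbf d_W\log3)$. Theorem 1 occupies Sections 3–7 and Theorem 2 Sections 8–12. Theorem 2 uses only the geometry of Section 3 and not Theorem 1.

## 3. Mirror images, chains of cubes, and arcs around a point

Everything later moves along facet-chains. This section shows that there are enough of them: globally, at a point, and around a point.

**Lemma 3.1 (mirror images).** (a) Edges and vertices of every $Q\in\mathcal S_k$ lie in $X_Q$. (b) Let $Q,Q'\in\mathcal S_k$ share a facet $\Gamma$, and let $r_\Gamma$ be the reflection across $\Gamma$. Then $r_\Gamma\Psi_Q=\Psi_{Q'}\rho'$ with a coordinate reflection $\rho'\in H$, and $r_\Gamma$ maps the level-$(k+m)$ subcubes of $Q$ onto those of $Q'$. (c) A subcube $q\subset Q$ meeting $\Gamma$ has a facet in $\Gamma$, and its mirror image $q^*\subset Q'$ is adjacent to it. Adjacent subcubes of two different cubes of $\mathcal S_k$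 are mirror images across a common facet of those cubes.

*Proof.* By (H4) and (H1) all edges of $[0,1]^n$ lie in $F_1$. A point in the relative interior of a grid segment on such an edge lies in only one grid cube, so that cube belongs to $\mathcal S_1$. By induction the grid cubes along the edges of $[0,1]^n$ belong to $\mathcal S_k$ for every $k$, so the edges lie in $X$; apply $\Psi_Q$. For (b), $r_\Gamma$ maps $Q$ onto $Q'$ and reverses one coordinate, and $\rho'\mathcal S_m=\mathcal S_m$. In (c) the first sentence holds for any grid cube inside $Q$ touching a facet of $Q$. If $q\subset Q$ and $q'\subset Q'$ are adjacent and $Q\ne Q'$, their common facet lies in $Q\cap Q'$, which is therefore a facet, and $q,q'$ are mirror images across it. $\square$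

The next observation will be used twice.

**(†)** *Let $O\subset F_1$ be nonempty, open in $\mathbb R^n$ and connected. Then the cubes $Q\in\mathcal S_1$ with $O\cap\mathrm{int}\,Q\ne\emptyset$ form a connected set under adjacency.* Remove from $O$ the $(n-2)$-dimensional cells of the level-1 grid; the rest $O'$ is connected, because a connected open set minus finitely many pieces of affine subspaces of codimension at least $2$ is connected. A point of $O'$ lies either in the interior of a grid cube or in the relative interior of a facet of two grid cubes. As $O$ is open and contained in $F_1$, these cubes belong to $\mathcal S_1$ and their interiors meet $O$. If the cubes in question split into two nonempty classes with no adjacent pair across, the unions of the classes would cut $O'$ into two nonempty relatively closed sets. These are disjoint, since a common point would lie in a facet shared by cubes of both classes. This contradicts connectedness.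

**Lemma 3.2 (connectedness).** $G_m$ is connected for all $m$, $X$ is connected, and $\bigcup X_{Q_i}$ is connected for every facet-chain $(Q_i)$.

*Proof.* (†) with $O=\mathrm{int}\,F_1$ shows that $G_1$ is connected. If $G_{m-1}$ is connected, then the subcubes in $\mathcal S_m$ of each $Q\in\mathcal S_1$ form a connected set, and for adjacent $Q,Q'\in\mathcal S_1$ a corner subcube of $Q$ at the common facet is adjacent to its mirror image in $Q'$. So $G_m$ is connected. Hence all $F_k$ are connected, and so is their decreasing intersection $X$. In a chain consecutive sets $X_{Q_i}$ share vertices. $\square$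

**Lemma 3.3 (cubes at a point).** For every $M\ge1$ and $x\in[0,1]^n$, the cubes of $\mathcal S_M$ containing $x$ form a facet-connected set.

*Proof.* **Step 1: $M=1$.** The purpose is to turn (H3), a statement about level-2 blocks, into a statement about $x$. For each $i$: if $x_i\in l^{-1}\mathbb Z\cap(0,1)$ put $b_i=x_i$; otherwise let $b_i$ be a multiple of $l^{-2}$ interior to the unique level-1 interval in $[0,1]$ containing $x_i$. The level-1 grid cubes containing $b$ are exactly those containing $x$. The box $B=\prod_i[b_i-l^{-2},b_i+l^{-2}]$ lies in $[0,1]^n$, is a union of $2^n$ level-2 grid cubes, and is contained in the union of the level-1 grid cubes containing $b$. Let $O=\mathrm{int}(F_1\cap B)$, which is empty or connected by (H3) with $k=2$. If $p\in\mathcal S_1$ contains $b$, then $\mathrm{int}\,p\cap\mathrm{int}\,B$ is a nonempty subset of $O$. Conversely, if $\mathrm{int}\,p$ meets $O\subset B$, then $p$ is one of the cubes containing $b$. So the cubes of $\mathcal S_1$ containing $x$ are those whose interior meets $O$, and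 (†) applies.

**Step 2: from $M-1$ to $M$.** The purpose is to lift links between big cubes to links between small ones. Let $V=\{Q\in\mathcal S_{M-1}:x\in Q\}$, which is facet-connected. Let $x\in q\in\mathcal S_M$ with $q\subset Q\in V$. If $Q'\in V$ shares a facet $\Gamma$ with $Q$, then $x\in Q\cap Q'=\Gamma$. So $q$ meets $\Gamma$, and $q^*\subset Q'$ contains $x$ and is adjacent to $q$. Hence, if there is any level-$M$ cube at $x$, every member of $V$ contains such cubes, with links between adjacent members. Inside each member the level-$M$ cubes at $x$ are facet-connected by Step 1, rescaled. $\square$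

**Lemma 3.4 (nearby points).** Let $x\in X_Q$, $y\in X_{Q'}$, $Q,Q'\in\mathcal S_M$, $|x-y|<l^{-M}$. Then there is a facet-chain of at most $2^n$ cubes of $\mathcal S_M$ from $Q$ to $Q'$ all containing a common point. In particular $x,y$ lie in a connected subset of $X$ of diameter at most $2\sqrt n\,l^{-M}$.

*Proof.* Disjoint closed grid intervals of length $l^{-M}$ have distance at least $l^{-M}$, so $Q\cap Q'\ne\emptyset$. Apply Lemma 3.3 to a point of $Q\cap Q'$ (for $M=0$ there is only one cube), and Lemma 3.2. $\square$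

The next lemma says that one can walk in $X$ around a point $x_0$ between two points at the same distance from it. On the real line this is false, and that is where the argument of Section 11 would break on the line.

**Lemma 3.5 (arcs around a point).** Let $\lambda_0=1+4\sqrt n\,l$. There is $c_0\in(0,1)$ such that if $x_0,y,y'\in X$ and $|y-x_0|=|y'-x_0|=r\in(0,\frac12)$, there is a compact connected $K\subset X$ containing $y,y'$ with $K\subset\{|x-x_0|\le\lambda_0r\}$ and $\mathrm{dist}(x_0,K)\ge c_0r$.

*Proof.* **Step 1: a chain from $y$ to $y'$.** Here we only need it to stay at distance $O(r)$. Let $P\ge0$ be maximal with $l^{-P}>2r$, so $l^{-P}\le2lr$. Let $M$ be minimal with $\sqrt n\,l^{-M}\le r/4$. Then $l^{-M}<l^{-P}$, so $M>P$, and by minimality $l^{-M}\ge r/(4\sqrt n\,l)$. Since $|y-y'|\le2r<l^{-P}$, Lemma 3.4 gives a chain of level-$P$ cubes, all containing a common point, from a cube containing $y$ to one containing $y'$. Inside and between them, Lemmas 3.1 and 3.2 give a facet-chain $q_0,\dots,q_N$ in $\mathcal S_M$ with $y\in X_{q_0}$,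 $y'\in X_{q_N}$. Everything lies within $2\sqrt n\,l^{-P}\le4\sqrt n\,lr$ of $y$, hence within $\lambda_0r$ of $x_0$.

**Step 2: avoiding $x_0$ by walking on edges.** Let $O$ be the open $\ell^\infty$-ball of radius $l^{-M}/4$ about $x_0$ and let $sk(q)\subset X$ be the union of the edges of $q$. Each coordinate interval of $O$ has length $l^{-M}/2$ and contains at most one multiple of $l^{-M}$. A point of a grid edge has at least $n-1$ coordinates that are such multiples.

* If all coordinate intervals contain a multiple, $O$ contains one grid vertex $v$ and meets only edges at $v$, in segments that issue from $v$ and do not reach the other endpoint.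
* If exactly one interval contains none, $O$ meets only one grid edge, and no endpoint of it.
* If two or more contain none, $O$ meets no grid edge.

The edge graph of the $n$-cube, $n\ge2$, stays connected after deleting one vertex or one edge. So $sk(q)\setminus O$ is connected and misses at most one vertex of $q$. Adjacent cubes share $2^{n-1}\ge2$ vertices, hence at least one outside $O$. So $\bigcup_i(sk(q_i)\setminus O)$ is connected.

**Step 3: adding the ends.** Put $K=X_{q_0}\cup X_{q_N}\cup\bigcup_i(sk(q_i)\setminus O)$. The sets $X_{q_0}\ni y$, $X_{q_N}\ni y'$ have diameter at most $r/4$, hence distance at least $3r/4$ from $x_0$, while $O$ lies within $\sqrt n\,l^{-M}/4\le r/16$ of $x_0$. So $sk(q_0)\setminus O=sk(q_0)\subset X_{q_0}$, likewise for $q_N$, and $K$ is connected. Finally $\mathrm{dist}(x_0,K)\ge\min(3r/4,l^{-M}/4)\ge c_0r$ with $c_0=1/(16\sqrt n\,l)$. $\square$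

## 4. Random paths whose ends fit across facets

By Menger's theorem there are $N_m$ edge-disjoint paths from $L_m$ to $R_m$, and a uniformly chosen one visits a given cube with probability $O(1/N_m)$. To use this at level $2m$ one would like to run a scaled copy of the random path inside each cube visited by a level-$m$ path. This fails at the facets. Menger's theorem does not say where paths end, so the copy in $Q$ may leave through a subcube whose mirror image in the next cube is not a starting point of the copy there. Moreover a level-$m$ path turns corners, while our paths only go from one facet to the opposite one. For the standard carpet the straight rows do match from one cube to the next, but the corners remain. Both defects are cured by symmetry: averaging makes the end laws agree, and folding the cube along a diagonal hyperplane produces paths that turn.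

Let $e,e'$ denote facets of $[0,1]^n$.

**Definition (equivariant family).** An *equivariant family of level $k$* consists of probability measures $\nu_e$ on $\{q\in\mathcal S_k:q\text{ has a facet in }e\}$ with $\nu_{he}=h_*\nu_e$ for $h\in H$, and, for each ordered pair $e\ne e'$, a probability law $\Pi^{e\to e'}$ on simple paths in $G_k$ (possibly of one cube) with initial law $\nu_e$ and final law $\nu_{e'}$.

At level $0$ there is the trivial family. In the planar full square with $k=1$, if $\nu_e$ is uniform on the $l$ squares along $e$, then a uniform straight row serves for the two opposite sides.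

**Lemma 4.1 (one scale).** For $m\ge1$ there is an equivariant family of level $m$ with $\Pi^{e\to e'}(Q\in\pi)\le4n/N_m$ for all $Q\in\mathcal S_m$.

*Proof.* **Step 1: left to right, with symmetric ends.** This step produces one measure from which all $\nu_e$ will be copied. By Lemma 3.2, $N_m\ge1$. Choose $N_m$ edge-disjoint simple paths from $L_m$ to $R_m$. As $L_m\cap R_m=\emptyset$, each path visiting a cube uses an edge at it, and degrees are at most $2n$, so the uniform law on the paths visits each cube with probability at most $2n/N_m$. Average this law over the group $H_1\subset H$ of isometries preserving the coordinate $x_1$. Then average the result with its image under "reverse the path and apply $\rho$", where $\rho:x_1\mapsto1-x_1$. The visit bound persists. Since $\rho$ commutes with $H_1$, the initial law $\nu$ is $H_1$-invariant, and the final law is $\rho_*\nu$. For a facet $e$ put $\nu_e=h_*\nu$ for any $h\in H$ mapping $\{x_1=0\}$ to $e$. This is well defined because the stabilizer of $\{x_1=0\}$ in $H$ is $H_1$, and it is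 equivariant.

**Step 2: opposite facets.** Take the image of the law under an $h$ with $h\{x_1=0\}=e$. The initial law is $\nu_e$, the final law is $(h\rho)_*\nu=\nu_{e'}$, since $h\rho\{x_1=0\}=e'$.

**Step 3: facets that meet.** Here we fold. Choose $h\in H$ with $h\{x_1=0\}=e$ and $h\{x_2=0\}=e'$. Let $\sigma(x)=(1-x_2,1-x_1,x_3,\dots)\in H$. A cube with integer position $(a_1,a_2,\dots)$, $0\le a_i\le l^m-1$, goes under $\sigma$ to position $(l^m-1-a_2,\,l^m-1-a_1,\dots)$. Put $\Phi(q)=q$ if $a_1+a_2\le l^m-1$ and $\Phi(q)=\sigma(q)$ otherwise. Cubes with $a_1+a_2=l^m-1$ are fixed by $\sigma$. If $q,q'$ are adjacent with $a_1+a_2\le l^m-1<a_1'+a_2'$, then $a_1+a_2=l^m-1$, and $\Phi(q')=\sigma(q')$ is adjacent to $\sigma(q)=q=\Phi(q)$. So $\Phi$ maps paths to paths. It fixes $L_m$ (where $a_1=0$) and equals $\sigma$ on $R_m$ (where $a_1=l^m-1$). Map $\pi$ to the loop-erasure of $\Phi(\pi)$ and apply $h$. The initial law is $h_*\nu=\nu_e$. The final law is $(h\sigma\rho)_*\nu=\nu_{e'}$, because $h\sigma\rho\{x_1=0\}=h\sigma\{x_1=1\}=h\{x_2=0\}=e'$.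 Before applying $h$, a cube $Q$ is visited only if $\pi$ visits $Q$ or $\sigma Q$, so the visit bound at most doubles, to $4n/N_m$. $\square$

**Lemma 4.2 (composition).** Given equivariant families $\Pi$ of level $m$ (end laws $\nu_e$) and $\tilde\Pi$ of level $k$ (end laws $\tilde\nu_e$), there is an equivariant family $\Pi\otimes\tilde\Pi$ of level $m+k$ with end laws $q\mapsto\nu_e(Q)\,\tilde\nu_e(\Psi_Q^{-1}q)$ for $q\subset Q\in\mathcal S_m$. For $Q\in\mathcal S_m$ and a set $A$ of cubes of $\mathcal S_k$, its path visits a cube of $\Psi_Q(A)$ with probability at most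
$$\max_{e\ne e'}\Pi^{e\to e'}(Q\in\pi)\cdot\max_{e\ne e'}\tilde\Pi^{e\to e'}(\text{visit }A).$$

*Proof.* **Step 1: entry and exit facets.** We fix which law to run in each cube. Sample $\pi=(Q_0,\dots,Q_r)\sim\Pi^{e\to e'}$. The entry facet of $Q_0$ is $Q_0\cap e=\Psi_{Q_0}(e)$, the exit facet of $Q_r$ is $Q_r\cap e'$, and the other entry and exit facets are the common facets of consecutive cubes. In each $Q_i$ they are distinct: for two shared facets because $\pi$ is simple, for a shared facet and one on $\partial[0,1]^n$ obviously, and for $r=0$ because $e\ne e'$.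

**Step 2: gluing.** In $Q_0$ run the $\Psi_{Q_0}$-copy of $\tilde\Pi^{\text{entry}\to\text{exit}}$. Successively, in $Q_{i+1}$ run the copy conditioned to start at the mirror image, across the common facet $\Gamma$, of the last cube used in $Q_i$. To see that each piece has, conditionally on $\pi$, the correct law, suppose this is so in $Q_i$, and let $\Gamma=\Psi_{Q_i}(e_1)$. The last cube in $Q_i$ has law $(\Psi_{Q_i})_*\tilde\nu_{e_1}$. By Lemma 3.1(b) its mirror image has law $(r_\Gamma\Psi_{Q_i})_*\tilde\nu_{e_1}=(\Psi_{Q_{i+1}}\rho')_*\tilde\nu_{e_1}=(\Psi_{Q_{i+1}})_*\tilde\nu_{\rho'e_1}$, and $\Psi_{Q_{i+1}}(\rho'e_1)=r_\Gamma\Gamma=\Gamma$. So this is exactly the initial law required in $Q_{i+1}$, and the piece there has the correct law. Mirror cubes are adjacent, so we obtain a path. It is simple because the $Q_i$ are distinct and the pieces are simple.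

**Step 3: end laws and visits.** The first cube of the new path lies in $Q_0\sim\nu_e$ and has there the law $(\Psi_{Q_0})_*\tilde\nu_e$, which gives the formula; the same holds at the other end. Equivariance follows from $\Psi_{hQ}^{-1}h=h\Psi_Q^{-1}$. Since $\pi$ visits $Q$ at most once, and given $\pi$ the piece in $Q$ is a copy of some $\tilde\Pi^{e_1\to e_2}$, the visit estimate follows. $\square$

**Corollary 4.3.** (i) $N_{m+k}\ge N_mN_k/(16n^2)$. Hence $\delta=\lim_m\frac{\log N_m}{m\log l}$ exists, is finite, and $N_m\le16n^2l^{\delta m}$.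

(ii) Fix $m\ge1$; put $a=N_m/(4n)$ and $s_m=\frac{\log a}{m\log l}$. Let $\Pi_{(0)}$ be trivial, $\Pi_{(1)}$ the family of Lemma 4.1, $\Pi_{(j)}=\Pi_{(1)}\otimes\Pi_{(j-1)}$, of level $jm$, with end laws $\nu_e^{(j)}$. For $0\le i\le j$ and $Q\in\mathcal S_{im}$,
$$\Pi_{(j)}^{e\to e'}(\text{the path visits a cube inside }Q)\le a^{-i}=l^{-ims_m}.\tag{5}$$

*Proof.* (ii) Induction on $j$; $i=0$ is trivial. For $i\ge1$ write $Q=\Psi_{Q_1}(Q')$ with $Q_1\in\mathcal S_m$, $Q'\in\mathcal S_{(i-1)m}$. By Lemma 4.2 and the induction hypothesis the probability is at most $a^{-1}a^{-(i-1)}$.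

(i) Compose the families of Lemma 4.1 of levels $m$ and $k$. The path visits each cube, hence uses each edge, with probability at most $16n^2/(N_mN_k)$. Let $u$ be admissible in (1) at level $m+k$, and run the path from the left to the right facet. Then
$$1=\mathbb E[u(\text{end})-u(\text{start})]\le\frac{16n^2}{N_mN_k}D_{m+k}(u).$$
Minimize over $u$. So $m\mapsto\log(N_m/16n^2)$ is superadditive, and at most $m\log\#L_1$ by (2). Fekete's lemma says that $\frac1m\log(N_m/16n^2)$ converges to its supremum. $\square$

Since $1\le N_m\le(\#L_1)^m$ and $\#L_1<m_F$, we record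
$$0\le\delta<\mathbf d_f,\qquad a\,l^{-m\mathbf d_f}\le\tfrac1{4n}<\tfrac12,\qquad s_m\to\delta\quad(m\to\infty).\tag{6}$$
For $Q\in\mathcal S_k$ with facet $\Gamma=\Psi_Q(e)$ let $\nu^{(j)}_{Q,\Gamma}=(\Psi_Q)_*\nu^{(j)}_e$.

## 5. A Poincaré inequality with constant $a^{-J}$

We show $\alpha_1^*\le(\mathbf d_f-\delta)/\mathbf d_W$. Fix $m\ge1$ with $a,s_m$ as above, put $M=Jm$ with $J\ge1$, and let $f\in L^1(X,\mu)$. Let $f_q$ be the mean of $f$ on $X_q$, $f_M=\sum_{q\in\mathcal S_M}f_q1_{X_q}$, let $D_M(f)$ be $D_M$ of $q\mapsto f_q$, and let $D_M(f;Q)$ be the part of that sum over edges with both ends inside $Q$.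

**Proposition 5.1.** There is a constant $A$ with $\|f_M-A\|_{L^1}\le2a^{-(J-1)}D_M(f)$.

*Proof.* The idea is to compare $f$ not with averages over cubes, but with averages over the end laws on facets, because the random paths transport these exactly. For $Q\in\mathcal S_{im}$, $0\le i\le J$, and a facet $\Gamma$ of $Q$ put $A_{Q,\Gamma}=\sum_q\nu^{(J-i)}_{Q,\Gamma}(q)f_q$. For $i=J$ this is $f_Q$.

**Step 1: two facets of one cube.** For facets $\Gamma\ne\Gamma'$ of $Q$, run the copy of $\Pi_{(J-i)}$ in $Q$ from $\Gamma$ to $\Gamma'$. By (5) each edge is used with probability at most $a^{-(J-i)}$, and at most once. So $|A_{Q,\Gamma}-A_{Q,\Gamma'}|\le a^{-(J-i)}D_M(f;Q)$.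

**Step 2: two cubes sharing a facet.** If $Q,Q'$ share $\Gamma$, then by equivariance $r_\Gamma$ carries $\nu^{(J-i)}_{Q,\Gamma}$ to $\nu^{(J-i)}_{Q',\Gamma}$. So
$$|A_{Q,\Gamma}-A_{Q',\Gamma}|\le\sum_q\nu^{(J-i)}_{Q,\Gamma}(q)|f_q-f_{q^*}|\le a^{-(J-i)}\sum|f_q-f_{q'}|,$$
the last sum over edges across $\Gamma$. Here $\nu^{(J-i)}_{Q,\Gamma}(q)\le a^{-(J-i)}$ by (5), since the initial cube of a path is visited.

**Step 3: from a cube to its descendants.** This step links consecutive scales. Let $Q\in\mathcal S_{im}$, $i<J$, and let $q,q'\in\mathcal S_{(i+1)m}$ lie inside $Q$. Join them by a simple facet-chain inside $Q$ and use Steps 1 and 2 with $i+1$ along it. The edge sets involved are disjoint and inside $Q$, so $|A_{q,\Gamma}-A_{q',\Gamma'}|\le a^{-(J-i-1)}D_M(f;Q)$ for all facets $\Gamma$ of $q$ and $\Gamma'$ of $q'$. Since $\Pi_{(J-i)}=\Pi_{(1)}\otimes\Pi_{(J-i-1)}$, the product form of the end laws in Lemma 4.2 shows that $A_{Q,\Gamma}$ is a convex combination of numbers $A_{q,q\cap\Gamma}$ with $q\in\mathcal S_{(i+1)m}$ inside $Q$. Hence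 $|A_{Q,\Gamma}-A_{q,\Gamma'}|\le a^{-(J-i-1)}D_M(f;Q)$ for every such $q$ and every facet $\Gamma'$ of $q$.

**Step 4: telescoping.** Fix a facet $\Gamma_0$ of $[0,1]^n$ and let $A=A_{[0,1]^n,\Gamma_0}$. For $q\in\mathcal S_M$ with ancestors $Q^i(q)\in\mathcal S_{im}$, Step 3 gives $|f_q-A|\le\sum_{i=0}^{J-1}a^{-(J-i-1)}D_M(f;Q^i(q))$. Multiply by $\mu(X_q)=l^{-M\mathbf d_f}$ and sum. A cube $Q\in\mathcal S_{im}$ has $l^{(M-im)\mathbf d_f}$ descendants $q$, so $\sum_ql^{-M\mathbf d_f}D_M(f;Q^i(q))=l^{-im\mathbf d_f}\sum_{Q\in\mathcal S_{im}}D_M(f;Q)\le l^{-im\mathbf d_f}D_M(f)$. By (6),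
$$\|f_M-A\|_1\le a^{-(J-1)}D_M(f)\sum_{i\ge0}(a\,l^{-m\mathbf d_f})^i\le2a^{-(J-1)}D_M(f).\qquad\square$$

**Conclusion: $\alpha_1^*\le(\mathbf d_f-\delta)/\beta$.** Let $f\in\mathbf B^{1,\alpha}$. If $q,q'\in\mathcal S_M$ are adjacent, then $|x-y|\le2\sqrt n\,l^{-M}$ on $X_q\times X_{q'}$, and with $t=l^{-M\beta}$, (3) gives $p_t\ge c\,l^{M\mathbf d_f}$ there. Hence
$$D_M(f)\le l^{2M\mathbf d_f}\sum_{q\sim q'}\iint_{X_q\times X_{q'}}|f(x)-f(y)|\,d\mu\,d\mu\le C\,l^{M\mathbf d_f}\,t^\alpha\|f\|_{1,\alpha}=C\,l^{M(\mathbf d_f-\alpha\beta)}\|f\|_{1,\alpha}.\tag{7}$$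
With $\bar f=\int f\,d\mu=\int f_M\,d\mu$ we have $|A-\bar f|\le\|f_M-A\|_1$, so, as $a^{-J}=l^{-Jms_m}$,
$$\|f_M-\bar f\|_1\le2\|f_M-A\|_1\le4Ca\,l^{Jm(\mathbf d_f-\alpha\beta-s_m)}\|f\|_{1,\alpha}.$$
As $J\to\infty$, $f_M\to f$ in $L^1$. So $f$ is constant if $\alpha\beta>\mathbf d_f-s_m$. Thus $\alpha_1^*\le(\mathbf d_f-s_m)/\beta$ for every $m$, and $s_m\to\delta$.

## 6. A random path must cross every separating boundary

**Proposition 6.1.** Let $U\subset X$ be open and nonempty with $X\setminus\overline U\ne\emptyset$. Then $\dim_H\partial U\ge\delta$. Consequently $\mathbf d_{tH}\ge1+\delta$.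

The hypothesis $X\setminus\overline U\ne\emptyset$ is needed: for $U=X\setminus\{x\}$ the boundary is one point, of dimension $0$, while $\delta=\log2/\log3$ for the standard carpet. It costs nothing for the consequence, since every basis contains a nonempty set inside a small ball.

*Proof.* If $\delta=0$ it suffices that $\partial U\ne\emptyset$, which holds as $X$ is connected. Let $\delta>0$ and take any $m$ with $s=s_m>0$; all large $m$ qualify. Then $a=l^{ms}$.

**Step 1: a random path from $U$ to $X\setminus\overline U$.** Choose $i$ and $Q,Q'\in\mathcal S_{im}$ with $X_Q\subset U$ and $X_{Q'}\subset X\setminus\overline U$, and a simple facet-chain from $Q$ to $Q'$ in $G_{im}$. For $J\ge i$ glue copies of $\Pi_{(J-i)}$ along it as in Lemma 4.2; in $Q$ start from any facet other than the exit facet, in $Q'$ end at any facet other than the entry facet. The result is a random facet-chain of level-$Jm$ cubes. A cube of $\mathcal S_{i'm}$, $i\le i'\le J$, lies in at most one cube of the chain, where the piece is a copy of $\Pi_{(J-i)}$. By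 (5) the path visits a cube inside it with probability at most $a^{-(i'-i)}$. The union of the $X_q$ along the path is connected and meets $U$ and $X\setminus\overline U$, so some $X_q$ meets $\partial U$.

**Step 2: a small boundary would be missed.** Suppose $\mathcal H^s(\partial U)=0$. Given $\epsilon>0$, cover the compact set $\partial U$ by sets whose $s$-th powers of diameters sum to less than $\epsilon$. Enlarging slightly we may take them open with positive diameters, and finitely many, $B_b$ of diameter $d_b$, suffice. Let $l^{-(i_b+1)m}\le d_b<l^{-i_bm}$; for small $\epsilon$ all $i_b\ge i$. Take $J\ge\max i_b$. If $X_q$ meets $B_b$, the level-$i_bm$ ancestor of $q$ is one of at most $3^n$ cubes meeting $B_b$. By Step 1,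
$$1\le\sum_b3^na^{-(i_b-i)}=3^na^i\sum_bl^{-i_bms}\le3^na^il^{ms}\sum_bd_b^s\le3^na^il^{ms}\epsilon.$$
The factor in front of $\epsilon$ does not depend on the cover, so this is impossible for small $\epsilon$. Hence $\dim_H\partial U\ge s_m$. Let $m\to\infty$. $\square$

## 7. Cuts refined at every scale

For the reverse inequalities we need sets with small boundary. The first attempt is to take an optimal cut at one level and use the set it bounds. For the standard carpet and $m=1$, the left column and its complement form an optimal cut ($N_1=2$), and the set is $W=X\cap\{x_1\le\frac13\}$. Its boundary contains the segment $\{\frac13\}\times[0,\frac13]$, so it has dimension $1>\log2/\log3$. The indicator is also too rough: with $t=3^{-M\beta}$ there are $3^{M-1}$ mirror pairs of level-$M$ squares across that segment, so by (3)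
$$\iint|1_W(x)-1_W(y)|\,p_t\ge c\,3^{M-1}\,3^{-2M\mathbf d_f}\,3^{M\mathbf d_f}\ge c\,t^{(\mathbf d_f-1)/\beta},$$
and $1_W\notin\mathbf B^{1,\alpha}$ for $\alpha>(\mathbf d_f-1)/\beta$. A cut at one scale sees few cubes, but the facets it uses are seen in full by all finer scales. The remedy is to cut again near the boundary, at every scale, with the number of boundary cubes multiplied by only about $N_m$ each time.

For $E\subset\mathcal S_k$ let
$$\partial E=\{Q\in E:\exists\,Q'\in\mathcal S_k\setminus E,\ Q\cap Q'\ne\emptyset\},$$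
let $\partial_eE$ be the set of edges of $G_k$ between $E$ and its complement, let $\bigcup\partial E$ be the union of the cubes of $\partial E$, and let $X(E)=\bigcup_{Q\in E}X_Q$.

**Lemma 7.1 (refining a cut).** Let $k\ge0$, $m\ge1$, $E\subset\mathcal S_k$. There is $E'\subset\mathcal S_{k+m}$ such that

* (a) $E'$ contains all subcubes of members of $E$;
* (b) $\#\partial_eE'\le n3^nN_m\,\#\partial E$ and $\#\partial E'\le K_2N_m\,\#\partial E$, with $K_2=n9^n$;
* (c) every cube of $E'$ not contained in a cube of $E$, and every cube of $\partial E'$, lies within $\ell^\infty$-distance $l^{-k}$ of $\bigcup\partial E$.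

*Proof.* **Step 1: a cutoff around one cube.** Let $\chi:\mathcal S_m\to\{0,1\}$ be optimal for $N_m$. For $Q=l^{-k}(z+[0,1]^n)\in\mathcal S_k$ let $\mathcal S_k(Q)=\{Q'\in\mathcal S_k:Q'\cap Q\ne\emptyset\}$, at most $3^n$ cubes. Define $w_Q=\prod_{i=1}^nw^i:\mathcal S_{k+m}\to\{0,1\}$ as follows. For a subcube $q$ of $Q'=l^{-k}(z'+[0,1]^n)\in\mathcal S_k$ let

* $w^i(q)=1$ if $z'_i=z_i$;
* $w^i(q)=0$ if $|z'_i-z_i|\ge2$;
* $w^i(q)=1-\chi(\psi(q))$ if $|z'_i-z_i|=1$, where $\psi:Q'\to[0,1]^n$ is the similarity with first coordinate $l^kx_i-(z_i+1)$ if $z_i'=z_i+1$, respectively $z_i-l^kx_i$ if $z_i'=z_i-1$, and remaining coordinates $\mathrm{dist}(l^kx_j,2\mathbb Z)$, $j\ne i$.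

On $Q'$ the function $\mathrm{dist}(l^kx_j,2\mathbb Z)$ is $l^kx_j-z_j'$ or $z_j'+1-l^kx_j$, so $\psi$ is $\Psi_{Q'}^{-1}$ followed by an element of $H$. By (H1) it maps the level-$(k+m)$ subcubes of $Q'$ onto $\mathcal S_m$. Clearly $w_Q=1$ on subcubes of $Q$, and $w_Q=0$ on subcubes of $Q'\notin\mathcal S_k(Q)$.

**Step 2: no jump across level-$k$ facets.** This is what keeps the count of jumps proportional to $N_m$. Let adjacent $q,q'$ lie in different cubes of $\mathcal S_k$; they are mirror images across a facet orthogonal to some $e_j$. If $j\ne i$, then $w^i(q)=w^i(q')$: both cubes have the same $i$-th position, and $\mathrm{dist}(\cdot,2\mathbb Z)$ is symmetric about every integer, so $q,q'$ have the same $\psi$-image where $\psi$ is used. If $j=i$, the value does not change because $\chi=0$ on $L_m$ (on the side of $Q$, where it meets the value $1$) and $\chi=1$ on $R_m$ (on the far side, where it meets the value $0$). Hence an edge with $w_Q(q)\ne w_Q(q')$ has both ends in one cube of $\mathcal S_k(Q)$. In such a cube each $w^i$ jumps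 across at most $N_m$ edges, so there are at most $n3^nN_m$ such edges in all.

**Step 3: vertex boundary against edge boundary.** We show $\#\partial E\le3^n\#\partial_eE$, for every level. If $q\in\partial E$, $q'\notin E$, $x\in q\cap q'$, then by Lemma 3.3 a facet-chain of cubes containing $x$ leads from $q$ to $q'$, so some edge of $\partial_eE$ has both ends containing $x$. Assign this edge to $q$. Then $q$ meets the end of the edge lying in $E$, so each edge is assigned to at most $3^n$ cubes.

**Step 4: the set $E'$.** Let $E'$ consist of the subcubes in $\mathcal S_{k+m}$ of members of $E$ together with all $q$ with $w_Q(q)=1$ for some $Q\in\partial E$. Let $\{q,q'\}\in\partial_eE'$ with $q\in E'$, $q'\notin E'$. If $q$ lies in $Q_0\in E$, then the level-$k$ cube of $q'$ is not in $E$ and meets $Q_0$, so $Q_0\in\partial E$ and $w_{Q_0}(q)=1$, while $w_{Q_0}(q')=0$ since $q'\notin E'$. Otherwise $w_Q(q)=1$ for some $Q\in\partial E$, and again $w_Q(q')=0$. In any case the edge is a jump of some $w_Q$, $Q\in\partial E$. With Step 2 this gives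 the first part of (b), and Step 3 at level $k+m$ gives the second. A cube of $E'$ not inside a cube of $E$ lies in a cube of $\mathcal S_k(Q)$ for some $Q\in\partial E$. If $q\in\partial E'$ lies in $Q_0\in E$, then $q$ meets some $q'\notin E'$, whose level-$k$ cube is not in $E$, so $Q_0\in\partial E$. This proves (c). $\square$

**Lemma 7.2 (indicator functions).** Let $W\subset X$ be Borel with $\partial W\ne\emptyset$, let $b>0$, and suppose $V(\rho):=\mu\{y:\mathrm{dist}(y,\partial W)\le\rho\}\le C_W\rho^b$ for all $\rho>0$. Then $1_W\in\mathbf B^{1,b/\beta}$.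

*Proof.* Let $f=1_W$. First we bound $\mathrm{dist}(x,\partial W)$ when $f(x)\ne f(y)$. If $|x-y|<1$, choose $M\ge0$ with $l^{-M-1}\le|x-y|<l^{-M}$. By Lemma 3.4, $x$ and $y$ lie in a connected set of diameter at most $2\sqrt n\,l|x-y|$, which must meet $\partial W$. If $|x-y|\ge1$, use that $X$ has diameter at most $\sqrt n$. So $\mathrm{dist}(x,\partial W)\le C|x-y|$ always. By (4), for $t\le1$,
$$\iint|f(x)-f(y)|p_t\le C\int_Xe^{-c(\mathrm{dist}(x,\partial W)t^{-1/\beta})^{\beta'}}d\mu(x)\le C\sum_{i\ge0}e^{-ci^{\beta'}}V((i+1)t^{1/\beta})\le C'\,t^{b/\beta},$$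
where we split $X$ according to $it^{1/\beta}\le\mathrm{dist}(x,\partial W)<(i+1)t^{1/\beta}$. For $t\ge1$ the left side is at most $2\le2t^{b/\beta}$. $\square$

**Construction of the sets $W$.** Fix $m\ge1$. Let $x\in X$, $k$ large, $E_0=\{Q\in\mathcal S_k:x\in Q\}$, let $E_{j+1}=E_j'$ be given by Lemma 7.1 with this $m$, and put $r_j=l^{-(k+jm)}$ and $W=\bigcup_jX(E_j)$. The union is increasing. By Lemma 7.1(b), $\#\partial E_j\le2^n(K_2N_m)^j$. With
$$t_m=\frac{\log(K_2N_m)}{m\log l}\quad\text{we have}\quad\#\partial E_j\le C_{k,m}\,r_j^{-t_m}.\tag{8}$$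

**Step 1: where $W$ is.** A point of $X(E_{i+1})\setminus X(E_i)$, $i\ge j$, lies in a cube of $E_{i+1}$ not contained in a cube of $E_i$, hence within $r_i$ of $\bigcup\partial E_i$. Points of $\bigcup\partial E_i$ are within $r_{i-1}$ of $\bigcup\partial E_{i-1}$, and so on (all in $\ell^\infty$). As $\sum_{i\ge j}r_i\le\frac32r_j$, the set $W\setminus X(E_j)$ lies within $3r_j$ of $\bigcup\partial E_j$. For $j=0$ it follows that $W$ lies in the $\ell^\infty$-ball of radius $4l^{-k}$ about $x$. Also $x$ is interior to $X(E_0)$ in $X$, because the finitely many cubes of $\mathcal S_k$ not containing $x$ have positive distance from $x$. So $x\in\mathrm{int}\,W$.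

**Step 2: $\partial W$ lies within $3r_j$ of $\bigcup\partial E_j$, for every $j$.** Let $y\in\partial W$. If $y\in X(E_j)$, then $y\notin\mathrm{int}\,X(E_j)$, so points outside $X(E_j)$ accumulate at $y$. They lie in finitely many closed sets $X_{q'}$, $q'\notin E_j$, so $y\in X_{q'}$ for one of these, and a cube of $E_j$ containing $y$ belongs to $\partial E_j$. If $y\notin X(E_j)$, then, $X(E_j)$ being closed, $y$ is a limit of points of $W\setminus X(E_j)$, and Step 1 applies.

**Step 3: size of $\partial W$ and its neighborhoods.** By (8) and Step 2, $\partial W$ is covered by $C_{k,m}r_j^{-t_m}$ sets of diameter at most $Cr_j$, and $r_{j-1}/r_j=l^m$ is fixed, so the upper box dimension of $\partial W$, and with it $\dim_H\partial W$, is at most $t_m$. If $r_j\le\rho<r_{j-1}$, the $\rho$-neighborhood of $\partial W$ is covered by $\#\partial E_j$ balls of radius $C\rho$, and $r_j\ge l^{-m}\rho$. Hence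
$$V(\rho)\le C_{k,m}\,\rho^{\mathbf d_f-t_m}\quad(\rho>0)\qquad\text{whenever }t_m<\mathbf d_f;\tag{9}$$
for $\rho\ge r_0$ this is trivial, with a suitable constant.

**$\mathbf d_{tH}\le1+\delta$.** The sets $U=\mathrm{int}\,W$, for all $x\in X$ and all large $k$, form a basis by Step 1, and $\partial U\subset\overline W\setminus\mathrm{int}\,W=\partial W$. So $\mathbf d_{tH}\le1+t_m$, and $t_m\to\delta$ as $m\to\infty$.

**$\alpha_1^*\ge(\mathbf d_f-\delta)/\beta$.** Since $\delta<\mathbf d_f$, we have $b:=\mathbf d_f-t_m>0$ for large $m$. For large $k$, $0<\mu(W)<1$, so $\partial W\ne\emptyset$ as $X$ is connected. By (9) and Lemma 7.2 the non-constant function $1_W$ lies in $\mathbf B^{1,b/\beta}$. So $\alpha_1^*\ge(\mathbf d_f-t_m)/\beta\to(\mathbf d_f-\delta)/\beta$.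

With Corollary 4.3, Section 5 and Proposition 6.1, Theorem 1 is proved. $\blacksquare$

## 8. The diffusion killed on leaving an open set

We turn to Theorem 2. For open $U\subset X$ let $\tau_U=\inf\{t\ge0:X_t\notin U\}$, and let $T_z=\inf\{t>0:X_t=z\}$. This section collects what we need about the process before $\tau_U$, all from (3).

**Lemma 8.1 (exit times).** There are $R_0\in(0,\frac14]$ and $C_e$ with $C_eR_0^\beta\le1$ such that, if $U$ lies in a ball of radius $R\le R_0$ and $T=C_eR^\beta$, then $\mathbb P_x(\tau_U>jT)\le2^{-j}$ for $j\ge0$ and all $x$, and $\mathbb E_x\tau_U\le CR^\beta$. Moreover, for each $\rho>0$, $\sup_x\mathbb P_x(\tau_{B(x,\rho)}\le r)\to0$ as $r\to0$.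

*Proof.* By (3), $\mathbb P_x(\tau_U>T)\le\mathbb P_x(X_T\in U)\le CT^{-\mathbf d_f/\beta}R^{\mathbf d_f}\le\frac12$ if $C_e$ is large, provided $T\le1$, which holds for small $R_0$. Iterate with the Markov property and sum. For the last claim let $\tau=\tau_{B(x,\rho)}$. If $\tau\le r$, then either $|X_r-x|\ge\rho/2$, or $|X_r-X_\tau|\ge\rho/2$. By the strong Markov property the probability is at most $2\sup_{z,s\le r}\mathbb P_z(|X_s-z|\ge\rho/2)$, which tends to $0$ by (4). $\square$

**Lemma 8.2 (killed kernel).** For open $U$, $x,y\in U$, $t>0$ put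
$$p_t^U(x,y)=p_t(x,y)-\mathbb E_x[p_{t-\tau_U}(X_{\tau_U},y);\tau_U<t].\tag{10}$$
Then $p_t^U(x,\cdot)$ is a density on $U$ of $\mathbb P_x(X_t\in dy,\ t<\tau_U)$; $0\le p_t^U\le p_t$; $p_t^U$ is continuous in each variable separately; and $p^U_{s+t}(x,y)=\int_Up^U_s(x,z)p^U_t(z,y)\,d\mu(z)$ for all $x,y\in U$.

*Proof.* *Density.* This is the strong Markov property at $\tau_U$, together with $X_{\tau_U}\notin U$ (so $\tau_U=t$ contributes nothing to $\{X_t\in U\}$).

*Continuity in $y$ and bounds.* $|X_{\tau_U}-y|$ is bounded below locally uniformly in $y\in U$. By (3), and since $p_s\le\sup p_1$ for $s\ge1$, the integrand in (10) is then bounded. By dominated convergence $p_t^U(x,\cdot)$ is continuous. It is nonnegative a.e. as a density, hence everywhere since $\mu$ has full support; $p_t^U\le p_t$ is clear.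

*Chapman–Kolmogorov.* It holds for a.e. $y$ by the Markov property. Both sides are continuous in $y$, the right side by dominated convergence with $p_t^U\le\sup p_t$. So it holds for all $y\in U$.

*Continuity in $x$.* For bounded Borel $\phi$ on $U$ let $P_s^U\phi(x)=\mathbb E_x[\phi(X_s);s<\tau_U]$, equal to $0$ off $U$. For $0<r<s$, $P_s^U\phi(x)=\mathbb E_x[P_{s-r}^U\phi(X_r);r<\tau_U]$, so $|P_s^U\phi(x)-P_rP_{s-r}^U\phi(x)|\le\|\phi\|_\infty\mathbb P_x(\tau_U\le r)\to0$ locally uniformly in $U$ as $r\to0$, by Lemma 8.1. Each $P_rP^U_{s-r}\phi$ is continuous because $p_r$ is. So $P_s^U\phi$ is continuous on $U$, and hence so is $p_t^U(\cdot,y)=P_{t/2}^U[p_{t/2}^U(\cdot,y)]$. $\square$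

**Lemma 8.3 (lower bound).** There are $\eta\in(0,\frac12)$ and $c_5>0$ such that if $U\supset B(z_0,R)$, $R\le1$, $y,z\in B(z_0,R/4)$, $0<t\le\eta R^\beta$, $|y-z|\le t^{1/\beta}$, then $p_t^U(y,z)\ge c_5t^{-\mathbf d_f/\beta}$. With $\varepsilon=\min\{\frac14,\frac12(\eta/2)^{1/\beta}\}$ this applies to all $y,z\in B(z_0,\varepsilon R)$ and $t\in[\eta R^\beta/2,\eta R^\beta]$.

*Proof.* By (3), $p_t(y,z)\ge c_1e^{-c_2}t^{-\mathbf d_f/\beta}$. In the subtracted term of (10), $|X_{\tau_U}-z|\ge\frac34R$. Putting $s=\sigma R^\beta$ in the upper bound of (3), that term is at most $R^{-\mathbf d_f}\sup_{\sigma\le\eta}c_3\sigma^{-\mathbf d_f/\beta}e^{-c\sigma^{-1/(\beta-1)}}$. The supremum tends to $0$ as $\eta\to0$, so for small $\eta$ the term is at most $\frac12c_1e^{-c_2}\eta^{-\mathbf d_f/\beta}R^{-\mathbf d_f}\le\frac12c_1e^{-c_2}t^{-\mathbf d_f/\beta}$. The last assertion holds because $|y-z|<2\varepsilon R\le(\eta/2)^{1/\beta}R\le t^{1/\beta}$. $\square$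

**Lemma 8.4 (large times).** $\|P_sg-\int g\,d\mu\|_\infty\le Ce^{-cs}\|g\|_\infty$ for $s\ge0$. If the inequality of $\mathbf{wBE}(\kappa)$ holds for all $t\le1$, then it holds for all $t>0$ with another constant.

*Proof.* By (3), $p_1\ge c>0$ on $X\times X$, so $P_1$ contracts the oscillation of bounded functions by a factor $1-c$ (Doeblin), and $\int P_sg\,d\mu=\int g\,d\mu$. For $t>1$ write $P_tg-\int g=P_1(P_{t-1}g-\int g)$. Applying the inequality at time $1$ gives the bound $C\,d(x,y)^\kappa e^{-c(t-1)}\|g\|_\infty\le C'd(x,y)^\kappa t^{-\kappa/\beta}\|g\|_\infty$. $\square$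

From now on $t\le1$.

## 9. Oscillation decay when $\mathbf d_W\le\mathbf d_f$

In this case $(\mathbf d_W-\mathbf d_f)_+=0$, and any $\kappa>0$ will do. Let $\|g\|_\infty\le1$, $v(s,x)=P_sg(x)$, $x_0\in X$, $0<R\le t^{1/\beta}$,
$$Z(R)=[t-\eta R^\beta,t]\times\{x\in X:|x-x_0|\le R\},\qquad\overline m=\sup_{Z(R)}v,\quad\underline m=\inf_{Z(R)}v,\quad s_0=t-\eta R^\beta>0.$$

**Step 1: the oscillation drops by a factor.** Replacing $g$ by $-g$ if needed, $v(s_0,\cdot)\ge\frac12(\overline m+\underline m)$ on at least half, in $\mu$, of $B(x_0,\varepsilon R)$. Fix $\sigma<\varepsilon$ with $\sigma^\beta\le\frac12$. For $(s,y)\in Z(\sigma R)$ we have $y\in B(x_0,\varepsilon R)$ and $s-s_0\in[\eta R^\beta/2,\eta R^\beta]$. Let $B=B(x_0,R)$ and stop the bounded martingale $r\mapsto v(s-r,X_r)$ under $\mathbb P_y$ at $\tau_B\wedge(s-s_0)$. If $\tau_B\le s-s_0$, the value is at least $\underline m$, since $(s-\tau_B,X_{\tau_B})\in Z(R)$. Hence by Lemma 8.3 and Ahlfors regularity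
$$v(s,y)-\underline m\ge\int_{B(x_0,\varepsilon R)}p^B_{s-s_0}(y,z)\,(v(s_0,z)-\underline m)\,d\mu(z)\ge c\,(\overline m-\underline m)$$
with a constant $c\in(0,1)$. So $\mathrm{osc}_{Z(\sigma R)}v\le(1-c)\,\mathrm{osc}_{Z(R)}v$.

**Step 2: iteration.** Starting from $R=t^{1/\beta}$, the oscillation of $P_tg$ on $\{|x-x_0|\le\sigma^jt^{1/\beta}\}$ is at most $2(1-c)^j$. This is $\mathbf{wBE}(\kappa)$ for $t\le1$ with $\kappa=\log\frac1{1-c}/\log\frac1\sigma>0$; for $|x-x_0|>t^{1/\beta}$ it is trivial. Lemma 8.4 finishes the case $\mathbf d_W\le\mathbf d_f$.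

## 10. Green functions and Harnack inequalities when points are hit

From now on $\mathbf d_W>\mathbf d_f$, and
$$\gamma=\mathbf d_W-\mathbf d_f>0.$$
In this regime Green functions are finite on the diagonal and the diffusion hits points. This makes the tools of this section short.

**Green functions.** For $U$ contained in a ball of radius $R\le R_0$ put $\mathcal G_U(x,y)=\int_0^\infty p_t^U(x,y)\,dt$, $x,y\in U$. Let $T=C_eR^\beta\le1$. For $t\le T$ we have $p_t^U\le Ct^{-\mathbf d_f/\beta}$. For $t\ge T$, by Chapman–Kolmogorov and Lemma 8.1, $p^U_t(x,y)\le CT^{-\mathbf d_f/\beta}\mathbb P_x(\tau_U>t-T)\le CT^{-\mathbf d_f/\beta}2^{-\lfloor(t-T)/T\rfloor}$. Since $\mathbf d_f<\beta$ this integrates to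
$$\mathcal G_U\le CR^\gamma,\tag{11}$$
and by dominated convergence $\mathcal G_U$ is continuous in each variable separately. Integrating Lemma 8.3 over $[\eta R'^\beta/2,\eta R'^\beta]$,
$$U\supset B(z_0,R'),\ R'\le1,\ y,z\in B(z_0,\varepsilon R')\ \Longrightarrow\ \mathcal G_U(y,z)\ge c\,(R')^\gamma.\tag{12}$$
By Fubini, $\mathbb E_x\int_0^{\tau_U}1_A(X_s)\,ds=\int_A\mathcal G_U(x,w)\,d\mu(w)$ for Borel $A\subset U$.

**Lemma 10.1 (hitting formula).** For $x\ne y$ in $U$, $\ \mathcal G_U(x,y)=\mathbb P_x(T_y<\tau_U)\,\mathcal G_U(y,y)$.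

*Proof.* For $0<\rho<|x-y|$ with $\{|w-y|\le\rho\}\subset U$ let $\sigma_\rho$ be the hitting time of $\{|w-y|\le\rho\}$. For $\rho'<\rho$, no time is spent in $B(y,\rho')$ before $\sigma_\rho$, so the strong Markov property gives
$$\int_{B(y,\rho')}\mathcal G_U(x,w)\,d\mu(w)=\mathbb E_x\Big[\int_{B(y,\rho')}\mathcal G_U(X_{\sigma_\rho},w)\,d\mu(w);\sigma_\rho<\tau_U\Big].$$
Divide by $\mu(B(y,\rho'))$ and let $\rho'\to0$. By (11) and continuity in the second variable, $\mathcal G_U(x,y)=\mathbb E_x[\mathcal G_U(X_{\sigma_\rho},y);\sigma_\rho<\tau_U]$. Now let $\rho\downarrow0$ along a sequence. On $\bigcap_\rho\{\sigma_\rho<\tau_U\}$ we have $\sigma_\rho\uparrow\sigma'\le\tau_U<\infty$ a.s. and $X_{\sigma'}=y\in U$. So $\sigma'<\tau_U$, and $\sigma'=T_y$ because $\sigma'>0$ and $\sigma_\rho\le T_y$. Conversely $T_y<\tau_U$ implies $\sigma_\rho<\tau_U$ for all $\rho$. The formula follows by bounded convergence and continuity of $\mathcal G_U(\cdot,y)$ at $y$. $\square$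

**Lemma 10.2 (Green decomposition).** For $0<r<R\le R_0$, $B=B(x_0,R)$, $B_r=B(x_0,r)$,
$$\mathcal G_B(x_0,x_0)=\mathcal G_{B_r}(x_0,x_0)+\mathbb E_{x_0}[\mathcal G_B(X_{\tau_{B_r}},x_0)].$$

*Proof.* For $\rho'<r$ split the expected time spent in $B(x_0,\rho')$ before $\tau_B$ at $\tau_{B_r}$:
$$\int_{B(x_0,\rho')}\mathcal G_B(x_0,w)\,d\mu=\int_{B(x_0,\rho')}\mathcal G_{B_r}(x_0,w)\,d\mu+\mathbb E_{x_0}\Big[\int_{B(x_0,\rho')}\mathcal G_B(X_{\tau_{B_r}},w)\,d\mu\Big].$$
Divide by $\mu(B(x_0,\rho'))$ and let $\rho'\to0$, using (11), continuity in the second variable and bounded convergence. $\square$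

**Definition (harmonic).** Let $D$ be open and contained in a ball of radius $R_0$. A bounded Borel $h:X\to\mathbb R$ is *harmonic in $D$* if $h(x)=\mathbb E_x[h(X_{\tau_V})]$ for all open $V\subset D$ and $x\in V$.

Exit times are a.s. finite by Lemma 8.1. If $\phi$ is bounded Borel, then $h(x)=\mathbb E_x[\phi(X_{\tau_D})]$ on $D$, $h=\phi$ off $D$, is harmonic in $D$ by the strong Markov property.

**Lemma 10.3 (Harnack).** If $h$ is harmonic in $D$, $h\ge0$ on $D$, $\{w\in X:|w-z_0|\le R\}\subset D$ and $R\le R_0$, then $h(y)\ge c\,h(z)$ for all $y,z\in B(z_0,\varepsilon R)$.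

*Proof.* Let $U=B(z_0,R)$ and $y\ne z$. The exit point from $U\setminus\{z\}$ is $z$ or lies in $\{|w-z_0|=R\}\subset D$, where $h\ge0$. So by Lemma 10.1, (11) and (12), $h(y)\ge h(z)\,\mathbb P_y(T_z<\tau_U)=h(z)\,\mathcal G_U(y,z)/\mathcal G_U(z,z)\ge c\,h(z)$. $\square$

**Lemma 10.4 (Harnack on spheres).** Let $\lambda=2\lambda_0$ with $\lambda_0$ from Lemma 3.5. There is $C_1\ge1$ such that if $\lambda r\le R_0$ and $h$ is harmonic and nonnegative in $B(x_0,\lambda r)\setminus\{x_0\}$, then $h(y)\le C_1h(y')$ whenever $|y-x_0|=|y'-x_0|=r$.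

*Proof.* The point is that $h$ need not be harmonic at $x_0$, so the chain of balls must go around $x_0$. Let $K$ be the set of Lemma 3.5 for $y,y'$ and put $R'=c_0r/2$. For $z\in K$ the closed ball of radius $R'$ about $z$ lies in $B(x_0,\lambda r)\setminus\{x_0\}$, because $\lambda_0r+c_0r/2<\lambda r$ and $c_0r-R'>0$. Choose a maximal $\varepsilon R'/2$-separated set $z_1,\dots,z_N$ in $K$ containing $y$. By Euclidean packing $N\le N_1$ with $N_1$ depending only on $n,\lambda_0,c_0,\varepsilon$. The relatively open sets $K\cap\{|w-z_k|<\frac34\varepsilon R'\}$ cover $K$, so, $K$ being connected, their intersection graph is connected. If two of them, at $z_k$ and $z_j$, have a common point $w$, Lemma 10.3 in $B(z_k,R')$ and in $B(z_j,R')$ shows that $h(z_k),h(w)$ and $h(w),h(z_j)$ are comparable. Also $y'$ lies in one of the sets, and $y$ is one of the $z_k$. A chain of at most $N_1$ links gives the claim. $\square$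

## 11. The ratio of a harmonic increment to an escape probability

Let $h$ be harmonic in $B=B(x_0,R)$ with boundary values bounded by $1$, and let $H=h-h(x_0)$. The natural estimate stops the process at $x_0$: since $H(x_0)=0$,
$$|H(x)|\le2\,u(x),\qquad u(x)=\mathbb P_x(\tau_B<T_{x_0}).$$
One then shows $u(x)\le C(|x-x_0|/R)^\gamma$. This leads to the exponent $\kappa=\gamma$ and stops there, because $u$ really has that size: by (11) and (12), the mean of $u$ over the exit distribution from $B(x_0,r)$, which is computed in (13) below, is at least $c(r/R)^\gamma$. So comparison with $u$ cannot give more.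

What has been lost is that $H$ is harmonic *at* $x_0$, while $u\ge0$ vanishes at $x_0$ and is not. The plan is to show that $H/u$ has a limit at $x_0$, approached at a power rate, and that harmonicity at $x_0$ forces the limit to be $0$. On the line with $x_0=0$, $h(x)=x$ on $(-R,R)$ and $u(x)=|x|/R$, so $H/u=\pm R$ has no limit. There the sphere around $0$ is a pair of points that cannot be joined away from $0$. Lemma 10.4 is what excludes this on a carpet.

**Proposition 11.1.** There are $C,\varepsilon_1>0$ such that for $x_0\in X$, $0<R\le R_0$, $B=B(x_0,R)$, $\phi$ bounded Borel and $h(x)=\mathbb E_x[\phi(X_{\tau_B})]$,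
$$|h(x)-h(x_0)|\le C\Big(\frac{|x-x_0|}R\Big)^{\gamma+\varepsilon_1}\sup_{\{|w-x_0|=R\}}|\phi|,\qquad x\in B.$$

*Proof.* Exit points from $B$ lie on $S=\{w\in X:|w-x_0|=R\}$. We may assume $\sup_S|\phi|\le1$ and, without changing $h$ on $B$, $\phi=0$ off $S$. Put $h=\phi$ off $B$ and $H=h-h(x_0)$, which is harmonic in $B$ with $|H|\le2$. Let $D=B\setminus\{x_0\}$ and let $u(x)=\mathbb P_x(\tau_B<T_{x_0})$ on $D$, $u(x_0)=0$, $u=1$ off $B$. Since $u=1_{X\setminus B}$ off $D$ and $u(x)=\mathbb E_x[1_{X\setminus B}(X_{\tau_D})]$ on $D$, $u$ is harmonic in $D$. By Lemma 10.1,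
$$u(x)=1-\frac{\mathcal G_B(x,x_0)}{\mathcal G_B(x_0,x_0)}\qquad(x\in B).$$

**Step 1: the size of $u$.** Let $0<r<R$, $B_r=B(x_0,r)$. By Lemma 10.2, (11) and (12),
$$\mathbb E_{x_0}[u(X_{\tau_{B_r}})]=\frac{\mathcal G_{B_r}(x_0,x_0)}{\mathcal G_B(x_0,x_0)}\in\big(0,\ C(r/R)^\gamma\big].\tag{13}$$
The exit point lies on $\{|x-x_0|=r\}$. If $r\le R/\lambda$, Lemma 10.4 applies to $u$, and averaging $u(x)\le C_1u(y')$ over the exit distribution of $y'$ yields $u(x)\le C(r/R)^\gamma$ for $|x-x_0|=r$.

**Step 2: the ratio $H/u$ has a limit.** Let $r_j=\lambda^{-j}R$. Since $H(x_0)=0$, exiting $D$ gives $|H(x)|=|\mathbb E_x[H(X_{\tau_B});\tau_B<T_{x_0}]|\le2u(x)$ on $D$, and trivially at $x_0$. So with $a_0=2$, $b_0=-2$ we have $b_0u\le H\le a_0u$ on $B(x_0,r_0)$. Suppose $b_ju\le H\le a_ju$ on $B(x_0,r_j)$. Fix $y\in X$ with $|y-x_0|=r_{j+1}$; it exists because $X$ is connected and some vertex of $[0,1]^n$ has distance at least $\sqrt n/2>R_0$ from $x_0$. Suppose $H(y)\le\frac{a_j+b_j}2u(y)$; otherwise exchange the roles of $a_ju-H$ and $H-b_ju$.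 Apply Lemma 10.4 with $r=r_{j+1}$, $\lambda r=r_j$, to $a_ju-H\ge0$ and to $u$. For $|z-x_0|=r_{j+1}$,
$$(a_ju-H)(z)\ge C_1^{-1}(a_ju-H)(y)\ge C_1^{-1}\tfrac{a_j-b_j}2u(y)\ge\theta(a_j-b_j)u(z),\qquad\theta=\frac1{2C_1^2}.$$
The function $a_ju-H-\theta(a_j-b_j)u$ is harmonic in $B(x_0,r_{j+1})\setminus\{x_0\}$, vanishes at $x_0$ and is nonnegative on $\{|z-x_0|=r_{j+1}\}$. Exiting the punctured ball, we see that it is nonnegative in $B(x_0,r_{j+1})$. So we may take $a_{j+1}=a_j-\theta(a_j-b_j)$, $b_{j+1}=b_j$. The intervals $[b_j,a_j]$ are nested with $a_j-b_j\le4(1-\theta)^j$. With $a_\infty\in\bigcap_j[b_j,a_j]$,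
$$|H-a_\infty u|\le4(1-\theta)^ju\quad\text{on }B(x_0,r_j).\tag{14}$$

**Step 3: the limit is zero.** Here harmonicity at $x_0$ enters. Let $V=B(x_0,r_{j+1})$. Then $0=H(x_0)=\mathbb E_{x_0}[H(X_{\tau_V})]$. The exit points lie in $B(x_0,r_j)$, so (14) gives $|a_\infty|\,\mathbb E_{x_0}[u(X_{\tau_V})]\le4(1-\theta)^j\,\mathbb E_{x_0}[u(X_{\tau_V})]$. The expectation is positive by (13), so $|a_\infty|\le4(1-\theta)^j$ for every $j$, and $a_\infty=0$.

**Step 4: reading off the exponent.** Let $\varepsilon_1=\log\frac1{1-\theta}/\log\lambda>0$, so $(1-\theta)^j=(r_j/R)^{\varepsilon_1}$. For $r_{j+1}\le|x-x_0|<r_j$ with $j\ge1$, (14) and Step 1 give $|H(x)|\le4(1-\theta)^ju(x)\le C(|x-x_0|/R)^{\gamma+\varepsilon_1}$. For $|x-x_0|\ge R/\lambda$ the bound is trivial, and at $x_0$ both sides vanish. $\square$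

## 12. From harmonic functions to $P_tg$

$P_tg$ is not harmonic, but at scale $R\ll t^{1/\beta}$ it is nearly so: its "Laplacian" $\partial_tP_tg$ is of size $1/t$ while exit times are of size $R^\beta$.

**Lemma 12.1 (time derivative).** For $0<t\le1$, $\ \sup_x\int|\partial_tp_t(x,y)|\,d\mu(y)\le C/t$.

*Proof.* **Step 1: complex times.** We extend $p_t$ analytically in order to use Cauchy's estimate. By Mercer's theorem $p_t(x,y)=\sum_ie^{-\lambda_it}\varphi_i(x)\varphi_i(y)$ with $\lambda_i\ge0$. By Cauchy–Schwarz this extends to an analytic function of $z$ in $\mathrm{Re}\,z>0$ with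
$$|p_z(x,y)|\le\big(p_{\mathrm{Re}\,z}(x,x)\,p_{\mathrm{Re}\,z}(y,y)\big)^{1/2}.\tag{15}$$
The upper bound in (3) holds on $(0,2]$ after changing constants, as $p_t\le\sup p_1$ for $t\ge1$ and $X$ is bounded. So on the disc $|z-t|\le t/2$ we have $|p_z(x,y)|\le\mathcal A:=Ct^{-\mathbf d_f/\beta}$, and on its real diameter $|p_z(x,y)|\le\mathcal Ae^{-b}$ with $b=c(|x-y|^\beta/t)^{1/(\beta-1)}$.

**Step 2: keeping the off-diagonal decay.** In the upper half disc let $\vartheta(z)$ be the angle under which the diameter $[t/2,3t/2]$ is seen from $z$. It is harmonic, equals $\pi$ on the open diameter and, by Thales, $\pi/2$ on the arc. So $\omega=2\vartheta/\pi-1$ is harmonic, $1$ on the diameter, $0$ on the arc and positive inside. Let $\omega_0\in(0,1]$ be its minimum on $|z-t|\le t/4$, which by scaling does not depend on $t$. The function $\log|p_z|-\log\mathcal A+b\,\omega$ is subharmonic in the half disc, bounded above, and has boundary values at most $0$ except possibly at the two corners. By the maximum principle it is at most $0$. The lower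 half disc is symmetric. Hence $|p_z|\le\mathcal Ae^{-\omega_0b}$ for $|z-t|\le t/4$.

**Step 3: Cauchy's estimate.** It gives $|\partial_tp_t(x,y)|\le\frac4t\mathcal Ae^{-\omega_0b}$. Integrate in $y$ over shells of width $t^{1/\beta}$, using Ahlfors regularity. $\square$

**Lemma 12.2 (near harmonicity).** Let $\|g\|_\infty\le1$, $0<t\le1$, $v=P_tg$, $B=B(x_0,R)$, $R\le R_0$, and $h(x)=\mathbb E_x[v(X_{\tau_B})]$. Then $|v-h|\le CR^\beta/t$ on $B$.

*Proof.* **Step 1: the derivative as a function.** Let $f(x)=\int\partial_tp_t(x,y)g(y)\,d\mu(y)$; by Lemma 12.1, $|f|\le C/t$. By (15) and Cauchy's estimate $|\partial_sp_s|\le C_s$ with $C_s$ locally bounded in $s>0$. So differentiation under the integral is justified: $s\mapsto P_sg(x)$ is $C^1$ on $(0,\infty)$, and $f=\partial_tP_tg$ is Borel. The quotients $\epsilon^{-1}(P_{t+\epsilon}g-v)$ converge to $f$ pointwise and boundedly as $\epsilon\downarrow0$. Applying $P_r$ gives $\partial_rP_{t+r}g=P_rf$ for $r\ge0$, so $P_sv-v=\int_0^sP_rf\,dr$.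

**Step 2: a martingale.** By Step 1 and the Markov property, $M_s=v(X_s)-\int_0^sf(X_r)\,dr$ is a continuous martingale under each $\mathbb P_x$. Stop it at $\tau_B\wedge N$ and let $N\to\infty$; it is dominated by $1+\frac Ct\tau_B$, which is integrable by Lemma 8.1. For $x\in B$,
$$v(x)=h(x)-\mathbb E_x\int_0^{\tau_B}f(X_s)\,ds,$$
and the last term is at most $\frac Ct\mathbb E_x\tau_B\le CR^\beta/t$. $\square$

**Proof of Theorem 2 when $\mathbf d_W>\mathbf d_f$.** Let $\|g\|_\infty\le1$, $0<t\le1$, $v=P_tg$, $\omega(r)=\sup_{|x-x_0|\le r}|v(x)-v(x_0)|$ and $\kappa_1=\gamma+\varepsilon_1$.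

**Step 1: a recursive inequality.** Apply Proposition 11.1 with $\phi=v-v(x_0)$, which is at most $\omega(R)$ on the sphere of radius $R$ and replaces $h$ by $h-v(x_0)$, and Lemma 12.2 at $x$ and $x_0$:
$$\omega(r)\le C(r/R)^{\kappa_1}\omega(R)+CR^\beta/t,\qquad r<R\le R_0.$$
Choose $\kappa$ with $\gamma<\kappa<\min\{\kappa_1,\beta\}$, which is possible as $\gamma<\beta$, and $\sigma<1$ with $C\sigma^{\kappa_1-\kappa}\le\frac12$. Then $\omega(\sigma R)\le\frac12\sigma^\kappa\omega(R)+CR^\beta/t$.

**Step 2: iteration.** Let $R_*=R_0t^{1/\beta}$, so $R_*\le R_0$ and $R_*^\beta/t\le1$, and $A=\max\{2,2C\sigma^{-\kappa}\}$. We claim $\omega(\sigma^jR_*)\le A\sigma^{j\kappa}$. For $j=0$ this holds since $\omega\le2$. Inductively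
$$\omega(\sigma^{j+1}R_*)\le\tfrac12A\sigma^{(j+1)\kappa}+C\sigma^{j\beta}\le\tfrac12A\sigma^{(j+1)\kappa}+C\sigma^{j\kappa}\le A\sigma^{(j+1)\kappa}.$$
Hence $|v(x)-v(x_0)|\le C(|x-x_0|/t^{1/\beta})^\kappa$ for $|x-x_0|\le R_*$, and trivially otherwise, with a constant that does not depend on $x_0$, $t$ or $g$. With Lemma 8.4, $\mathbf{wBE}(\kappa)$ holds with some $\kappa>\mathbf d_W-\mathbf d_f$. Together with Section 9 this proves Theorem 2. $\blacksquare$

## 13. Upper bounds for $\kappa$ and two-sided bounds for $N_m$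

**Proof of Theorem 3(a).** **Step 1: $\kappa\le\beta(1-\alpha_1^*)$.** We play the smoothness of $P_tg$ against that of a Besov function. Let $\mathbf{wBE}(\kappa)$ hold and let $f\in\mathbf B^{1,\alpha}$ with $\alpha>0$, $\alpha+\kappa/\beta>1$; we show that $f$ is constant. By (3) there is $A\ge1$ with $|x-y|^\kappa p_r(x,y)\le Cr^{\kappa/\beta}p_{Ar}(x,y)$ for $Ar\le1$: choose $A$ with $c_2A^{-1/(\beta-1)}<c_4$, so that the remaining exponential absorbs the power of $|x-y|r^{-1/\beta}$. For $g\in L^\infty$ and $s'\ge s>0$, symmetry and conservativeness give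
$$\Big|\int f(P_{s'}g-P_{s'+r}g)\,d\mu\Big|=\Big|\tfrac12\iint p_r(x,y)(f(x)-f(y))(P_{s'}g(x)-P_{s'}g(y))\,d\mu\,d\mu\Big|\le C's^{-\kappa/\beta}\|g\|_\infty\,r^{\kappa/\beta+\alpha}\|f\|_{1,\alpha}.$$
Sum over $j=T/r$ steps $s'=s,s+r,\dots$ and let $j\to\infty$. As $\kappa/\beta+\alpha>1$, we get $\int fP_sg\,d\mu=\int fP_{s+T}g\,d\mu$ for all $s,T>0$. Let $T\to\infty$, using Lemma 8.4, and then $s\to0$, using $\int fP_sg=\int(P_sf)g$ and $P_sf\to f$ in $L^1$. This gives $\int fg\,d\mu=\int f\,d\mu\int g\,d\mu$ for all $g\in L^\infty$, so $f$ is constant. Hence $\alpha_1^*\le\max(0,1-\kappa/\beta)$. Since $\alpha_1^*=(\mathbf d_f-\delta)/\beta>0$, this means $\alpha_1^*\le1-\kappa/\beta$, that is, by Theorem 1, $\kappa\le\mathbf d_W-\mathbf d_f+\mathbf d_{tH}-1$.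

**Step 2: $\kappa\le1$.** Suppose $\kappa>1$. The function $P_tg$ is continuous, so the inequality of $\mathbf{wBE}(\kappa)$ holds for all $x,y$, and $P_tg$ is constant on every edge of every cube of every $\mathcal S_k$, since these are segments in $X$. By Lemma 3.2 it is constant on the set of all vertices of level $k$, for each $k$. The vertices of $[0,1]^n$ are vertices of every level, and the vertices of all levels are dense in $X$, so $P_tg$ is constant. Letting $t\to0$, every $g\in L^\infty$ would be constant, a contradiction.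

**Step 3: consequences.** With Theorem 2 we get the bounds on $\kappa_*$. Then $\mathbf d_W-\mathbf d_f<\kappa_*\le1$. By Step 1, $\alpha_1^*\le1-\kappa_*/\beta<1-(\beta-\mathbf d_f)_+/\beta=\min\{1,\mathbf d_f/\beta\}$. Finally $\mathbf d_W-\mathbf d_f+\mathbf d_{tH}-1\ge\kappa_*>(\mathbf d_W-\mathbf d_f)_+$, that is, $\mathbf d_{tH}>1+(\mathbf d_f-\mathbf d_W)_+$.

**Proof of Theorem 3(b).** The upper bound is Corollary 4.3(i). For the lower bound we show that $N_m$ is also submultiplicative up to a constant, by refining a cut with another cut.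

**Step 1: a level-$m$ cut placed near the left side.** Let $\chi$ be an optimal cut at level $m$, and let $E\subset\mathcal S_{m+1}$ consist of the $q$ contained in cubes of $L_1$ with $\chi=0$ on the image of $q$ under $x\mapsto(lx_1,\mathrm{dist}(lx_2,2\mathbb Z),\dots,\mathrm{dist}(lx_n,2\mathbb Z))$. As in Step 2 of Lemma 7.1, no edge of $\partial_eE$ crosses a level-1 facet: between two cubes of $L_1$ mirror images have the same image, and at $\{x_1=1/l\}$ the images lie in $R_m$, where $\chi=1$. So $\#\partial_eE\le\#L_1\,N_m$ and, by Step 3 of Lemma 7.1, $\#\partial E\le3^n\#L_1\,N_m$.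

**Step 2: refine by a level-$k$ cut.** Let $k\ge1$. Apply Lemma 7.1 to $E$ with $m+1$ in the role of its $k$ and $k$ in the role of its $m$. The resulting $E'\subset\mathcal S_{m+1+k}$ contains $L_{m+1+k}$, since $L_{m+1}\subset E$ (there the images lie in $L_m$). By Lemma 7.1(c) it lies in $\{x_1\le l^{-1}+l^{-2}\}$, so it avoids $R_{m+1+k}$. Hence $1-1_{E'}$ is admissible in (1), and $N_{m+1+k}\le\#\partial_eE'\le n3^nN_k\,\#\partial E\le CN_mN_k$.

**Step 3: Fekete.** By Corollary 4.3(i), $N_{m+k+1}\ge N_{m+k}N_1/(16n^2)$ with $N_1\ge1$, so $N_{m+k}\le C'N_mN_k$. Thus $\log(C'N_m)$ is subadditive, and Fekete's lemma gives $C'N_m\ge l^{\delta m}$. $\blacksquare$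

Whether $\kappa_*=\min\{1,\mathbf d_W-\mathbf d_f+\mathbf d_{tH}-1\}$ is not determined by these arguments.
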